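# Countable irresolvable topological groups have only finitely many ultrafilters converging to the identity

## 1. Infinitely many ultrafilters at $e$ give infinitely many disjoint dense sets

Throughout, $G$ is a group with unit $e$. A topology $\tau$ on $G$ is *left invariant* if every left shift $x\mapsto gx$ is continuous. The main theorem, proved in ZFC, is the following.

**Theorem 1.** Let $G$ be a countable group with a non-discrete Hausdorff zero-dimensional (i.e. having a base of clopen sets) left invariant topology $\tau$. Let $\overline\tau$ be the set of all ultrafilters on $G$ that converge to $e$ in $\tau$. If $\overline\tau$ is infinite, then $G$ has infinitely many pairwise disjoint dense subsets. In particular $(G,\tau)$ is resolvable.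

Here a space is *resolvable* if it can be partitioned into two dense subsets, and *irresolvable* otherwise. Having two disjoint dense subsets is enough for resolvability, because any set containing a dense set is dense. Topological groups are always assumed Hausdorff.

The theorem answers a question of V. Malykhin, posed in "Algebra in the Stone–Čech compactification: applications to topologies on groups" (https://admjournal.luguniv.edu.ua/index.php/adm/article/download/771/301): if $(G,\tau)$ is a countable non-discrete irresolvable topological group, must $\overline\tau$ be finite?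

**Corollary 2.** If $(G,\tau)$ is a countable non-discrete irresolvable topological group, then $\overline\tau$ is finite.

*Proof from Theorem 1.* We only have to check that $\tau$ is zero-dimensional. A Hausdorff topological group is Tychonoff (textbook theorem). Let $x\in U$ with $U$ open, and take a continuous $f:G\to[0,1]$ with $f(x)=0$ and $f=1$ off $U$. Since $f(G)$ is countable, there is $t\in(0,1)\setminus f(G)$. Then $f^{-1}[0,t)=f^{-1}[0,t]$ is both open and closed, contains $x$, and is contained in $U$. So clopen sets form a base. If $\overline\tau$ were infinite, Theorem 1 would make $(G,\tau)$ resolvable. $\square$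

Two comments on the statement. First, it is not known to be provable in ZFC that countable non-discrete irresolvable topological groups exist, so in some models the corollary might hold only vacuously. The theorem does not lean on this: from an infinite $\overline\tau$ it constructs dense sets. Second, the proof of Theorem 1 uses neither joint continuity of multiplication nor continuity of inversion, only left shifts. Continuity of the group operations enters only in the passage from "Hausdorff group" to "Tychonoff" above.

The case of finite $\overline\tau$ has its own exact answer (Theorem 4 and Corollary 5 below), and the two cases together give a classification.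

## 2. The semigroup of ultrafilters at the identity

Points of $\beta G$ are ultrafilters on $G$, with $g\in G$ identified with the principal ultrafilter at $g$. The multiplication is extended by
$$A\in pq\iff\{g\in G:\ g^{-1}A\in q\}\in p .$$
For principal ultrafilters, $A\in gh$ says $h\in g^{-1}A$, i.e. $gh\in A$, as it should. If only the left factor is principal, then for $x\in G$ and $q\in\beta G$
$$A\in xq\iff x^{-1}A\in q\iff\{y: xy\in A\}\in q .$$
With this operation $\beta G$ is a compact right topological semigroup.

An ultrafilter $p$ converges to $e$ in $\tau$ if every neighbourhood of $e$ belongs to $p$. The set $\overline\tau$ of such $p$ is a closed subsemigroup of $\beta G$. It is closed because each condition "$U\in p$" is closed. If $p,q\in\overline\tau$ and $U\ni e$ is open, then for $g\in U$ the set $g^{-1}U$ is a neighbourhood of $e$, so $g^{-1}U\in q$. Thus $\{g:g^{-1}U\in q\}\supseteq U\in p$, and $U\in pq$. We write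
$$\tau^*=\overline\tau\setminus\{e\}.$$

Left shifts are homeomorphisms, since $x\mapsto gx$ has continuous inverse $x\mapsto g^{-1}x$. So the neighbourhoods of $x$ are the sets $xU$ with $U$ a neighbourhood of $e$. This turns density into a statement about ultrafilters.

**Lemma 3.** Let $\tau$ be left invariant, $x\in G$, $A\subseteq G$. Then $x\in\operatorname{cl}A$ iff $A\in xq$ for some $q\in\overline\tau$.

*Proof.* If $x\in\operatorname{cl}A$, then $xU\cap A\ne\emptyset$, hence $x^{-1}A\cap U\neq\emptyset$, for every neighbourhood $U$ of $e$. These sets form a filter base; any ultrafilter $q$ extending it converges to $e$ and contains $x^{-1}A$. Conversely, if $x^{-1}A\in q\in\overline\tau$, then $x^{-1}A\cap U\in q$ is nonempty for every $U$. $\square$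

Finally, limits along ultrafilters. If $K$ is compact Hausdorff, $f:G\to K$ and $q\in\beta G$, there is a unique point $f(q)=\lim_{y\to q}f(y)\in K$ such that $\{y:f(y)\in O\}\in q$ for each neighbourhood $O$ of $f(q)$. Limits commute with continuous maps. In particular, if $K$ is a compact group, the limit of a finite sum is the sum of the limits. If $K$ is finite and discrete, then $\{y: f(y)=f(q)\}\in q$.

## 3. Three topologies computed by hand

**The rationals.** Let $G=(\mathbb Q,+)$ with the usual topology. The sets $\{1/n: n=2^j\cdot\text{odd}\}$, $j\ge0$, are infinite and disjoint, and every neighbourhood of $0$ contains all but finitely many points of each. So any non-principal ultrafilter containing one of them lies in $\overline\tau$, and $\overline\tau$ is infinite. Disjoint dense sets are visible too: for each prime $p$ let $D_p=\{a/p^k: k\ge1,\ p\nmid a\}$. They are disjoint for different primes, by uniqueness of lowest terms, and dense, because for fixed $k$ the gaps in $\{a/p^k:p\nmid a\}$ are at most $2/p^k$.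

**Finite binary sequences.** Let $G$ be the group of finitely supported sequences $x=(x_1,x_2,\dots)$ over $\mathbb Z_2$, written additively, with neighbourhoods of $0$ given by the subgroups $H_n=\{x:x_1=\dots=x_n=0\}$. Let $\varepsilon_n$ be the sequence with a single $1$, at place $n$. Every non-principal ultrafilter containing $\{\varepsilon_n:n\ge1\}$ converges to $0$, so $\overline\tau$ is infinite. Let $l(x)$ be the number of ones in $x$. The sets $\{x: l(x)=2^k\cdot\text{odd}\}$, $k\ge0$, are disjoint. They are dense: inside $x+H_n$, with $n$ beyond the last one of $x$, we can add any number of further ones, so $l$ takes all values $\ge l(x)$ there. This example will serve as the model for the proof.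

**A topology with $\overline\tau=\{e,p\}$.** Let $G$ be any infinite group. The product of two non-principal ultrafilters $p,q$ is non-principal: $\{g\}\in pq$ would require $\{x^{-1}g\}\in q$ for some $x$. So $\beta G\setminus G$ is a closed subsemigroup of $\beta G$, and by Ellis's theorem it contains an idempotent $p=pp$. Call $U\subseteq G$ open if $x^{-1}U\in p$ for every $x\in U$. This is clearly a left invariant topology.

*Neighbourhoods of $e$.* For $A\in p$ let $A^*=\{x\in A: x^{-1}A\in p\}$. Since $A\in pp$, we have $A^*\in p$. If $x\in A^*$, put $B=x^{-1}A\in p$; then $B^*\in p$, and $y\in B^*$ means $xy\in A$ and $(xy)^{-1}A\in p$, i.e. $xy\in A^*$. So $x^{-1}A^*\in p$. Hence $A^*\cup\{e\}$ is open. Conversely an open $U\ni e$ belongs to $p$. So the neighbourhoods of $e$ are exactly the sets $N\in p$ with $e\in N$. If $q\ne p$ contains all of these, pick $A\in p\setminus q$; then $A\cup\{e\}\in q$ forces $q=e$. So $\overline\tau=\{e,p\}$, and $\tau$ is non-discrete.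

*Hausdorff.* Let $x\neq e$. Left multiplication by $x$ permutes each right coset $\langle x\rangle h$ as a cycle of length at least $2$ or as a two-sided infinite line. So $G$ can be coloured with three colours so that $g$ and $xg$ always differ. One colour class $A$ is in $p$, and $A\cap xA=\emptyset$. Put $A'=A\setminus\{x,x^{-1}\}\in p$. Then $A'\cup\{e\}$ and $x(A'\cup\{e\})$ are disjoint neighbourhoods of $e$ and $x$. Left shifts give the general pair of points.

*Irresolvable.* By Lemma 3, a set $D$ is dense iff for every $x$ either $x\in D$ or $x^{-1}D\in p$. Then $G=D\cup\{x:x^{-1}D\in p\}$, so one of the two sets is in $p$. In the first case $D\in p$; in the second $D\in pp=p$. So every dense set lies in $p$, and two dense sets always meet.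

We have not claimed that this topology is zero-dimensional or a group topology; it is an instance of Theorem 4, not of Theorem 1. It shows how an identity in $\overline\tau$ (here $pp=p=pe$) prevents resolvability.

## 4. Why two ultrafilters do not suffice

Suppose $\overline\tau$ is infinite and we want disjoint dense sets $D_0,D_1$. By Lemma 3, at every $x\in G$ we need some $q\in\overline\tau$ with $D_0\in xq$ and some $q'$ with $D_1\in xq'$. The obvious plan is to fix two different ultrafilters $p_1,p_2\in\tau^*$ and ask for $D_0\in xp_1$ and $D_1\in xp_2$ for all $x$.

This breaks as soon as $p_1p_2=p_1$, and nothing in our choice of the pair excludes that. Indeed $D_0\in p_1=p_1p_2$ gives $\{x: D_0\in xp_2\}\in p_1$. So some $x$ has $D_0\in xp_2$, while $D_1\in xp_2$ was required. The demand made at the point $e$ contradicts a demand made at points near $e$.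

So different points $x$ should use different ultrafilters from $\tau^*$, and a point $z$ that is close to many $x$'s must answer to all of them at once. For that, $z$ has to know the ways in which it is written as $z=xy$ with $y$ close to $e$. We begin by giving every point a code that shows this. In the binary example the code of $z$ is the list of places of its ones, and $x$ is a natural "left part" of $z$ if its list is an initial segment of that of $z$.

## 5. Codes: every point is an increasing product of $s_n$'s

From here to the end of Section 7 we are under the hypotheses of Theorem 1. Since $\tau$ is non-discrete and homogeneous, $G$ has no isolated points. As $\tau$ is $T_1$, every nonempty open set is infinite, since a finite open set would have isolated points. In particular $G$ is infinite.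

**Step 1 (construction of the code).** This step produces a map $T$ that strips one letter off a point and leads every point to $e$ in finitely many moves.

*Claim.* There are $s_n\in G\setminus\{e\}$ and clopen $V_n\ni e$ $(n\ge1)$ such that, with $P_n=s_nV_n$:

- (a) the $P_n$ are pairwise disjoint and $e\notin P_n$;
- (b) $V_n\cap P_m=\emptyset$ for $m\le n$;
- (c) if $T$ is defined on $\bigcup_nP_n$ by $Tz=s_n^{-1}z\in V_n$ for $z\in P_n$, then for each $z\in G\setminus\{e\}$ there is $l\ge1$ such that $z,Tz,\dots,T^{l-1}z\in\bigcup_nP_n$ and $T^lz=e$.

In the binary example take $s_n=\varepsilon_n$, $V_n=H_n$. Then $P_n$ is the set of sequences whose first $1$ is at place $n$, and $T$ erases the first $1$. Properties (a)–(c) are clear.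

*Proof of the claim.* Enumerate $G\setminus\{e\}=\{g_1,g_2,\dots\}$. Let $n\ge0$ and suppose that $s_m,V_m$ for $m\le n$ satisfy (a) and (b). Put $Q_n=\bigcup_{m\le n}P_m$. This is clopen and $e\notin Q_n$, and $T$ is already defined on $Q_n$.

If $z\in P_m$, then $Tz\in V_m$ lies in none of $P_1,\dots,P_m$, by (b). So along the iterates of $T$ inside $Q_n$ the indices of the sets $P_m$ visited strictly increase, and after at most $n$ moves the orbit leaves $Q_n$. Let $z^{(n)}$ be the first iterate of $z$, possibly $z$ itself, that lies outside $Q_n$.

If $z^{(n)}=e$, undoing the moves gives $z=s_{m_1}\cdots s_{m_k}$ with $m_1<\dots<m_k\le n$. There are at most $2^n$ such $z$. As $G$ is infinite, some $k$ has $g_k^{(n)}\neq e$. Let $k_n$ be the least such $k$, and put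
$$s_{n+1}=g_{k_n}^{(n)}\notin Q_n\cup\{e\}.$$
Choose a clopen $V_{n+1}\ni e$ so small that

- $s_{n+1}V_{n+1}\cap Q_n=\emptyset$, possible because $Q_n$ is closed and $s_{n+1}\notin Q_n$;
- $V_{n+1}\cap Q_n=\emptyset$, possible because $Q_n$ is closed and $e\notin Q_n$;
- $V_{n+1}\cap s_{n+1}V_{n+1}=\emptyset$, possible because $\tau$ is Hausdorff and $s_{n+1}\ne e$: take disjoint open $O\ni e$, $O'\ni s_{n+1}$ and $V_{n+1}\subseteq O\cap s_{n+1}^{-1}O'$.

The first and third conditions give (a) for $n+1$ (since $e\in V_{n+1}$, the third yields $e\notin P_{n+1}$). The second and third give (b). Moreover $P_{n+1}=s_{n+1}V_{n+1}$ is clopen, so the construction continues. This is where zero-dimensionality is used.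

It remains to check (c). Since $s_{n+1}\in P_{n+1}$ and $T(s_{n+1})=e\notin Q_{n+1}$, we get $g_{k_n}^{(n+1)}=e$. Also, if $z^{(n)}=e$, then $z^{(N)}=e$ for all $N\ge n$: the orbit of $z$ stays in $Q_n\subseteq Q_N$ until it reaches $e$, and $e\notin Q_N$. So at stage $n+1$ all of $g_1,\dots,g_{k_n}$ are led to $e$, whence $k_0<k_1<k_2<\cdots$. Therefore each $g_k$ satisfies $g_k^{(n)}=e$ for some $n$, which is (c), with $l\ge1$ because $g_k\neq e$. $\square$

For $z\ne e$ let $l(z)$ be the number $l$ of (c). It is unique, as $T$ is not defined at $e$. Define $n_i(z)$ for $1\le i\le l(z)$ by $T^{i-1}z\in P_{n_i(z)}$, and put $\lambda(z)=n_{l(z)}(z)$. By (b),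
$$n_1(z)<n_2(z)<\dots<n_{l(z)}(z)=\lambda(z),\qquad z=s_{n_1(z)}s_{n_2(z)}\cdots s_{n_{l(z)}(z)} .$$
A point with $\lambda(z)=n$ is determined by a subset of $\{1,\dots,n\}$ containing $n$. So there are at most $2^{n-1}$ of them, and **$\lambda$ is finite-to-one**. In the binary example, $l(z)$ is the number of ones and $\lambda(z)$ the place of the last one.

**Step 2 (codes of nearby points).** This step shows that for $y$ close enough to $e$, the code of $xy$ is the code of $x$ followed by the code of $y$. For $x\neq e$ put
$$U_x=\bigcap_{i=1}^{l(x)}(T^{i-1}x)^{-1}P_{n_i(x)} .$$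
This is an open neighbourhood of $e$, because $T^{i-1}x\in P_{n_i(x)}$. Let $y\in U_x$. Then $T^i(xy)=(T^ix)y$ for $0\le i\le l(x)$. This holds for $i=0$. If it holds for $i-1$, then $T^{i-1}(xy)=(T^{i-1}x)y\in P_{n_i(x)}$, so $T^i(xy)=s_{n_i(x)}^{-1}(T^{i-1}x)y=(T^ix)y$. In particular $n_i(xy)=n_i(x)$ for $i\le l(x)$, and $T^{l(x)}(xy)=y$. So for $y\in U_x\setminus\{e\}$:
$$l(xy)=l(x)+l(y),\qquad n_i(xy)=n_i(x)\ (i\le l(x)),$$
$$n_{l(x)+i}(xy)=n_i(y)\ (1\le i\le l(y)),\qquad T^{l(x)+i}(xy)=T^iy\ (0\le i\le l(y)).$$
In the binary example $U_x=H_{\lambda(x)}$: the ones of $y$ start after the last one of $x$.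

## 6. Colouring by a sum over all cuts of the code

**Parity of the length, and where it stops.** In the binary example the length $l$ gave the dense sets. Try $c(z)=l(z)\bmod 2$ for $z\ne e$ in general. By Step 2, for $x\ne e$ and $q\in\tau^*$,
$$\lim_{y\to q}c(xy)=c(x)+c(q).$$
If some $q\in\tau^*$ has $c(q)=1$, we win: every neighbourhood of $x\neq e$ contains points of both colours, so both classes are dense in $G\setminus\{e\}$, hence in $G$. But suppose $c(q)=0$ for all $q\in\tau^*$. Then for each $x\ne e$ we have $c(xy)=c(x)$ for all $y$ in some neighbourhood of $e$; otherwise the set of $y\neq e$ with $xy\ne e$ and $c(xy)\neq c(x)$ would meet every neighbourhood of $e$, and some $q\in\tau^*$ would violate the formula. So the nonempty odd class (it contains $s_1$) is open, and the even class is not dense. The method stops exactly at the value $c(q)$: nothing lets us influence it.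

**Using one cut only.** A *cut* of $z$ is a place $1\le i<l(z)$, with the tail $T^iz\ne e$ behind it. For $y\in U_x\setminus\{e\}$ the point $z=xy$ has a cut at $i=l(x)$, with tail $y$ and with last index before the cut equal to $\lambda(x)$. The value of a function $J_{\lambda(x)}(y)$ at this cut could be made to depend on which ultrafilter $y$ comes from. But if the colour reads only the first cut, $c(z)=J_{n_1(z)}(Tz)$, it is controllable at $x=s_n$, where $c(s_ny)=J_n(y)$, and for $l(x)\ge2$ it reads $J_{n_1(x)}((Tx)y)$, which involves $(Tx)q$ and not $q$. If it reads only the last cut, then $c(xy)=c(y)$ whenever $l(y)\ge2$, and $x$ has no influence. So we add up all cuts, and let the summands depend on the tails.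

**Step 3 (the function $F$).** The purpose of this step is to see how the total colour of $xy$ behaves as $y\to q$. Let $K=\mathbb Z_2^{\omega}$, a compact metrizable abelian group, and let $\pi_d:K\to\mathbb Z_2^d$ be the projection onto the first $d$ coordinates. Given functions $J_n:G\to K$ $(n\ge1)$, still to be chosen, put $F(e)=0$ and
$$F(z)=\sum_{i=1}^{l(z)-1}J_{n_i(z)}(T^iz)\qquad(z\neq e).$$
Let $x\ne e$ and $y\in U_x\setminus\{e\}$. By Step 2 the sum for $F(xy)$ runs over $1\le i\le l(x)+l(y)-1$. The terms with $i<l(x)$ are $J_{n_i(x)}((T^ix)y)$. The term $i=l(x)$ is $J_{\lambda(x)}(y)$. The terms $i=l(x)+j$ with $1\le j\le l(y)-1$ are $J_{n_j(y)}(T^jy)$ and add up to $F(y)$. So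
$$F(xy)=\sum_{i=1}^{l(x)-1}J_{n_i(x)}\big((T^ix)y\big)+J_{\lambda(x)}(y)+F(y).$$
If $q\in\tau^*$ then $U_x\setminus\{e\}\in q$, and taking limits,
$$\lim_{y\to q}F(xy)=\theta_x(q)+J_{\lambda(x)}(q)+F(q),\qquad \theta_x(q):=\sum_{i=1}^{l(x)-1}\lim_{y\to q}J_{n_i(x)}\big((T^ix)y\big).\tag{1}$$
Since $n_i(x)<\lambda(x)$ for $i<l(x)$, **the function $\theta_x$ depends only on the $J_m$ with $m<\lambda(x)$.**

Read (1) with $J_1,J_2,\dots$ being chosen in this order. When $J_{\lambda(x)}$ is to be chosen, the past $\theta_x(q)$ is known, and $J_{\lambda(x)}(q)$ is ours to choose, so we can make their sum anything we like. The future $F(q)$ is not known: it depends on all the $J_n$, including the later ones. We therefore cannot prescribe the limit itself. But the unknown $F(q)$ *does not depend on $x$*. If one and the same $q$ serves $2^d$ points $x_1,\dots,x_{2^d}$ of an open set $W$, with the controlled parts of (1) running through all of $\mathbb Z_2^d$, then whatever $\pi_d(F(q))$ turns out to be, one of the $x_i$ gives the desired limit. To arrange this for all finite families of points at once we need a large supply of ultrafilters $q$, and this is where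 the infinitude of $\overline\tau$ comes in.

## 7. Choosing the weights and proving density

**Step 4a (a discrete sequence in $\tau^*$).** We need ultrafilters on which a function can take independently prescribed values. Assume $\overline\tau$ is infinite. We find $p_k\in\tau^*$ and pairwise disjoint sets $B_k\in p_k$ $(k\in\omega)$.

Put $X_0=\tau^*$, $C_0=G$. Given an infinite set $X_k$ of ultrafilters all containing $C_k$, pick two points of $X_k$ and a set $D\subseteq G$ that belongs to exactly one of them. Both $\{q\in X_k:D\in q\}$ and $\{q\in X_k:D\notin q\}$ are nonempty, and one of them is infinite. Call an infinite one $X_{k+1}$ and pick $p_k$ in the other. Of the two sets $C_k\cap D$ and $C_k\setminus D$, let $C_{k+1}$ be the one that belongs to all members of $X_{k+1}$, and $B_k$ the other, so $B_k\in p_k$. Then $B_k\cap C_{k+1}=\emptyset$, and $B_j\subseteq C_j\subseteq C_{k+1}$ for $j>k$. So the $B_k$ are pairwise disjoint.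

Consequently, for any $j_k\in K$ $(k\in\omega)$ the function equal to $j_k$ on $B_k$ and to $0$ off $\bigcup_kB_k$ has limit $j_k$ along $p_k$.

**Step 4b (the choice of $J_n$).** This step makes the controlled part of (1) realize every finite pattern, at infinitely many $p_k$. Consider tuples
$$\alpha=(d;\,x_1,\dots,x_r;\,a_1,\dots,a_r),\quad d,r\ge1,\ x_i\in G\setminus\{e\},\ \lambda(x_1)<\dots<\lambda(x_r),\ a_i\in\mathbb Z_2^d ,$$
and put
$$N(\alpha)=\{k\in\omega:\ \pi_d\big(\theta_{x_i}(p_k)+J_{\lambda(x_i)}(p_k)\big)=a_i\ \text{ for } i=1,\dots,r\}.$$
By Step 3, $N(\alpha)$ depends only on the $J_m$ with $m\le\lambda(x_r)$.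

*Claim.* The $J_n$ can be chosen so that $N(\alpha)$ is infinite for every $\alpha$.

*Proof.* Let $n\ge1$ and suppose $J_1,\dots,J_{n-1}$ are chosen so that $N(\alpha)$ is infinite whenever $\lambda(x_r)<n$ (for $n=1$ there is no such $\alpha$). As $G$ is countable, there are only countably many $\alpha$ with $\lambda(x_r)=n$. For each of them let
$$N'(\alpha)=\begin{cases}N(d;x_1,\dots,x_{r-1};a_1,\dots,a_{r-1})&\text{if } r>1,\\ \omega&\text{if } r=1.\end{cases}$$
Since $\lambda(x_{r-1})<n$, these sets are already determined, and they are infinite.

Choose pairwise disjoint infinite sets $M_\alpha\subseteq N'(\alpha)$. This is possible: run through the countably many $\alpha$ in a sequence in which each occurs infinitely often, and at each occurrence put into $M_\alpha$ an element of the infinite set $N'(\alpha)$ that has not been used before.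

For $k\in M_\alpha$ choose $j_k\in K$ with
$$\pi_d(j_k)=a_r-\pi_d(\theta_{x_r}(p_k)).$$
The right side is known, because $\theta_{x_r}$ depends only on $J_m$ with $m<\lambda(x_r)=n$. There is no conflict, because the $M_\alpha$ are disjoint. Put $j_k=0$ for all other $k$. Let $J_n=j_k$ on $B_k$ and $J_n=0$ off $\bigcup_kB_k$, so that $J_n(p_k)=j_k$.

If $k\in M_\alpha$, the conditions in $N(\alpha)$ for $i<r$ hold because $k\in N'(\alpha)$, and the one for $i=r$ holds by the choice of $j_k$. So $M_\alpha\subseteq N(\alpha)$, and $N(\alpha)$ is infinite. Later choices do not change it. $\square$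

**Step 5 (every open set sees every finite pattern).** This step absorbs the unknown $F(p_k)$.

*Claim.* For every nonempty open $W\subseteq G$, every $d\ge1$ and every $a\in\mathbb Z_2^d$ there is $z\in W$ with $\pi_d(F(z))=a$.

*Proof.* Let $r=2^d$ and $\mathbb Z_2^d=\{a_1,\dots,a_r\}$. The set $W\setminus\{e\}$ is infinite and $\lambda$ is finite-to-one, so $\lambda$ takes infinitely many values on $W\setminus\{e\}$. Hence there are $x_1,\dots,x_r\in W\setminus\{e\}$ with $\lambda(x_1)<\dots<\lambda(x_r)$. By Step 4b there is
$$k\in N(d;x_1,\dots,x_r;a_1,\dots,a_r).$$
Put $b=\pi_d(F(p_k))$ and choose $i$ with $a_i+b=a$. By (1),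
$$\lim_{y\to p_k}\pi_d(F(x_iy))=\pi_d\big(\theta_{x_i}(p_k)+J_{\lambda(x_i)}(p_k)\big)+\pi_d(F(p_k))=a_i+b=a .$$
As $\mathbb Z_2^d$ is finite, $\{y:\pi_d(F(x_iy))=a\}\in p_k$. Also $x_i^{-1}W$ is a neighbourhood of $e$, so it belongs to $p_k$. Any $y$ in both sets gives a point $z=x_iy\in W$ with $\pi_d(F(z))=a$. $\square$

**Step 6 (the dense sets).** It remains to turn finite patterns into infinitely many disjoint sets. For $k\in\omega$ let
$$E_k=\{u\in K:\ u(0)=\dots=u(k-1)=0,\ u(k)=1\}.$$
The $E_k$ are pairwise disjoint, and $E_k$ is the preimage under $\pi_{k+1}$ of a single point of $\mathbb Z_2^{k+1}$. By Step 5, $F^{-1}(E_k)$ meets every nonempty open set. So the sets $F^{-1}(E_k)$, $k\in\omega$, are infinitely many pairwise disjoint dense subsets of $G$. This proves Theorem 1. $\blacksquare$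

## 8. Finite $\overline\tau$: minimal right ideals count disjoint dense sets

A *right ideal* of a semigroup $S$ is a nonempty $R\subseteq S$ with $RS\subseteq R$; it is *minimal* if it contains no smaller right ideal. A finite semigroup has minimal right ideals: take one of least size. In $S=\{e,p\}$ with $pp=p$ and unit $e$, the right ideals are $\{p\}$ and $S$ (not $\{e\}$, since $ep=p$), so the minimal one has size $1$. Adjoin a unit to $\{u,v\}$ with multiplication $xy=y$ on $\{u,v\}$: a right ideal containing $u$ contains $uv=v$ and conversely, so the minimal right ideal is $\{u,v\}$, of size $2$. With $xy=x$ on $\{u,v\}$ instead, both $\{u\}$ and $\{v\}$ are minimal right ideals, of size $1$.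

**Theorem 4.** Let $\tau$ be a Hausdorff left invariant topology on a group $G$ with $S=\overline\tau$ finite. Let $m=|R|$, where $R$ is a minimal right ideal of $S$ ($m$ does not depend on $R$). Then $G$ has $m$ pairwise disjoint dense subsets, and does not have $m+1$.

**Step 1 ($m$ is well defined).** Let $R,R'$ be minimal right ideals and $a\in R'$. Then $aR\subseteq R'$, and $aR$ is a right ideal because $aRS\subseteq aR$. By minimality $aR=R'$, so $|R'|\le|R|$. By symmetry $|R|=|R'|$.

**Step 2 (upper bound).** We show that every dense set belongs to some ultrafilter from $R$; this repeats the irresolvability argument of Section 3. Let $D$ be dense and $p\in R$. By Lemma 3, for each $x\in G$ there is $q_x\in S$ with $D\in xq_x$. As $S$ is finite, some $q\in S$ has $\{x:q_x=q\}\in p$. Hence $\{x:x^{-1}D\in q\}\in p$, i.e. $D\in pq$, and $pq\in R$. Disjoint sets cannot belong to the same ultrafilter, so there are at most $|R|=m$ pairwise disjoint dense sets.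

**Step 3 ($m$ disjoint sets dense in each other).** The goal is a nonempty set $Z\subseteq G$ split into $m$ disjoint pieces, each dense in $Z$. Let $R=\{r_1,\dots,r_m\}$. Each $r_iS$ is a right ideal inside $R$, so $r_iS=R$. As the $r_i$ are finitely many distinct ultrafilters, we can choose pairwise disjoint $A_i\in r_i$. For $q\in S$ the product $r_iq$ is in $R$; put
$$A_i^*=\{x\in A_i:\ \text{for all } q\in S,\ A_j\in xq,\ \text{ where } r_j=r_iq\}.$$
If $r_iq=r_j$, then $A_j\in r_iq$ says precisely that $\{x:A_j\in xq\}\in r_i$. As $S$ is finite, $A_i^*$ is a finite intersection of members of $r_i$. So $A_i^*\in r_i$, and $A_i^*\ne\emptyset$.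

Now let $x\in A_i^*$, $q\in S$ and $r_iq=r_j$. We claim that $A_j^*\in xq$. First, $A_j\in xq$, i.e. $\{y:xy\in A_j\}\in q$. Next, let $q'\in S$ and $r_jq'=r_k$. Then $r_i(qq')=r_jq'=r_k$ with $qq'\in S$, so $A_k\in x(qq')$ because $x\in A_i^*$. By definition of the product, $x^{-1}A_k\in qq'$ means $\{y:y^{-1}x^{-1}A_k\in q'\}\in q$, i.e. $\{y:A_k\in(xy)q'\}\in q$. Intersecting the first set with these finitely many sets, one for each $q'\in S$, gives exactly $\{y:xy\in A_j^*\}\in q$. The claim is proved.

Since $r_iS=R$, for all $i,j$ there is $q\in S$ with $r_iq=r_j$. By the claim and Lemma 3, $A_i^*\subseteq\operatorname{cl}A_j^*$. So with $Z_j=A_j^*$ and $Z=\bigcup_jZ_j$, the sets $Z_1,\dots,Z_m$ are nonempty, pairwise disjoint, and each is dense in $Z$.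

**Step 4 (spreading the pieces over $G$).** The set $Z$ need not be dense in $G$, so we collect pieces of its translates. Consider tuples $(D_1,\dots,D_m)$ of pairwise disjoint subsets of $G$ with $D_i\subseteq\operatorname{cl}D_j$ for all $i,j$, ordered by coordinatewise inclusion. The tuple of empty sets is one. The coordinatewise union of a nonempty chain of such tuples is again such a tuple: disjointness is checked inside one member of the chain, and each $D_i$ lies in the closure of the corresponding $D_j$, hence in the closure of the union. By Zorn's lemma there is a maximal tuple $(D_1,\dots,D_m)$.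

Put $D=\bigcup_jD_j$ and suppose $D$ is not dense. Then some nonempty open $W$ is disjoint from $D$. Taking $w\in W$, $z\in Z$ and $g=wz^{-1}$, we get $gZ\cap W\ne\emptyset$. Left shifts are homeomorphisms, so each $gZ_j$ is dense in $gZ$, and since $W$ is open, each $gZ_j\cap W$ is dense in $gZ\cap W$. These sets are nonempty, pairwise disjoint and disjoint from $D$. So $\big(D_j\cup(gZ_j\cap W)\big)_j$ is a strictly larger tuple of the same kind, a contradiction. Hence $D$ is dense. As $D\subseteq\operatorname{cl}D_j$, every $D_j$ is dense in $G$. $\blacksquare$

## 9. Resolvability read off from $\overline\tau$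

**Corollary 5.** For a countable group $G$ with a non-discrete Hausdorff zero-dimensional left invariant topology $\tau$ (in particular, for every countable non-discrete topological group):

1. $G$ has infinitely many pairwise disjoint dense subsets iff $\overline\tau$ is infinite. If $\overline\tau$ is finite, the maximal number of pairwise disjoint dense sets is the size of a minimal right ideal of $\overline\tau$.
2. $(G,\tau)$ is irresolvable iff $\overline\tau$ is finite and there is $p\in\tau^*$ with $pq=p$ for all $q\in\overline\tau$.

*Proof.* The words "in particular" are justified by the proof of Corollary 2, where countable topological groups were shown to be zero-dimensional.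

(1) If $\overline\tau$ is infinite, Theorem 1 gives infinitely many pairwise disjoint dense sets. If $\overline\tau$ is finite, Theorem 4 gives the exact finite maximum.

(2) Let $(G,\tau)$ be irresolvable. Then $\overline\tau$ is finite by Theorem 1. There are no two disjoint dense sets, so by Theorem 4 a minimal right ideal of $\overline\tau$ has size $1$. It is therefore $\{p\}$ with $pq=p$ for all $q\in\overline\tau$. It remains to see that $p\neq e$. If $p=e$, then $q=eq=e$ for every $q\in\overline\tau$, so $\overline\tau=\{e\}$. But $\tau$ is non-discrete, so $e\in\operatorname{cl}(G\setminus\{e\})$, and Lemma 3 gives $q\in\overline\tau$ containing $G\setminus\{e\}$, i.e. $q\in\tau^*$. This is a contradiction.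

Conversely, let $\overline\tau$ be finite and let $p\in\tau^*$ satisfy $pq=p$ for all $q\in\overline\tau$. Then $\{p\}$ is a right ideal, necessarily minimal, so $m=1$ in Theorem 4. There are no two disjoint dense sets, and $(G,\tau)$ is irresolvable. $\blacksquare$
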